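\title{A computable field of characteristic zero with no primitive recursive copy}

\begin{abstract}
We construct a computable field of characteristic $0$ that is not isomorphic to any primitive recursive field. More generally, for every uniformly computable sequence of structures with total operations we construct a computable field of characteristic $0$ that is not bi-embeddable with any field in the sequence. The field is generated by pairs of points on the genus-$3$ curves $x^4+p+p^2y^4=0$, and the diagonalization turns an algebraically independent pair into a dependent one. De Franchis' theorem and the decidability of algebraically closed fields give, in advance, a relation that all points of the curve satisfy after this step, and a $p$-adic obstruction keeps the different curves from interfering.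
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\omega=\{0,1,2,\dots\}$. A field is \emph{computable} if its domain is a computable subset of $\omega$ and its operations are computable. It is \emph{primitive recursive} if its domain is a primitive recursive subset of $\omega$ and addition, subtraction, multiplication and division are given by primitive recursive functions. Informally, a primitive recursive function is computed by a program in which the number of repetitions of each loop is fixed before the loop is entered, so a primitive recursive field must produce a sum or a product without an unbounded search. A \emph{copy} of a field is a field isomorphic to it; the isomorphism is not required to be effective. The following question is posed in \cite{Comm}: \emph{does every computable field of characteristic $0$ have a primitive recursive copy?}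

For $\mathbb Q$ or $\mathbb Q(\sqrt2)$ one computes with normal forms, and nothing has to be searched for. A better test is $\mathbb Q(\sqrt p:p\in S)$ for a computably enumerable (c.e.) set $S$ of primes, whose generators may appear very slowly. A primitive recursive copy cannot wait for the next generator, but it need not wait: it can keep computing in the finite extension found so far and give codes to new elements when they appear. Much more is known. Every computable algebraic extension of $\mathbb Q$ has a primitive recursive copy, and more generally:
\begin{itemize}
\item[(K1)] every computable field of characteristic $0$ of finite transcendence degree has a primitive recursive copy;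
\item[(K2)] every computable field of characteristic $0$ that has a computable transcendence base has a primitive recursive copy.
\end{itemize}
We use (K1) and (K2) only in Section~\ref{sec:sharp}. Since delay seems always to be available, one would guess that the answer is yes. It is no.

\begin{theorem}\label{thm:A}
There is a computable field $F$ of characteristic $0$ that is not isomorphic to any primitive recursive field.
\end{theorem}

The proof uses only two properties of primitive recursive functions: they are total, and they can be listed effectively. A \emph{uniformly computable sequence of structures} $(G_e)_{e\in\omega}$ consists of uniformly computable sets $D_e\subseteq\omega$, uniformly computable \emph{total} operations $+_e,\times_e\colon D_e\times D_e\to D_e$, and elements $0_e,1_e\in D_e$ computable from $e$. The $G_e$ need not be fields.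

\begin{theorem}\label{thm:B}
Let $(G_e)_{e\in\omega}$ be a uniformly computable sequence of structures. There is a computable field $F$ of characteristic $0$ such that for no $e$ is $G_e$ a field with field embeddings both $F\hookrightarrow G_e$ and $G_e\hookrightarrow F$. In particular $F\not\cong G_e$ for all $e$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]
The definitions of primitive recursive functions can be listed effectively, and the value of such a function is computable from its definition and its argument. List all tuples $(d,\alpha,\mu,z,o)$ with $d$ unary and $\alpha,\mu$ binary primitive recursive and $z,o\in\omega$. To such a tuple assign the structure with domain $D=\{n:d(n)=1\}\cup\{z,o\}$, zero $z$ and one $o$, in which the sum of $x$ and $y$ is $\alpha(x,y)$ if $\alpha(x,y)\in D$ and $z$ otherwise, and the product is defined from $\mu$ in the same way. This is a uniformly computable sequence of structures. A primitive recursive field occurs in it, through the tuple formed by the characteristic function of its domain, its addition, its multiplication, its $0$ and its $1$.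
\end{proof}

Totality cannot be dropped from Theorem~\ref{thm:B}: if partial computable functions were allowed, one could list all tuples of programs, and every computable field would occur in the list.

Section~\ref{sec:model} shows the strategy in a model. Sections~\ref{sec:blocks}--\ref{sec:relation} contain the algebra, Section~\ref{sec:construction} proves Theorem~\ref{thm:B}, and Section~\ref{sec:sharp} discusses how far the result extends.

\section{The strategy in a model with marked elements}\label{sec:model}

We build $F$ in stages and regard each $G_e$ as an opponent that tries to be isomorphic to $F$. The first attempt is to reserve a prime $p$ for $G_e$ and to make $F$ and $G_e$ disagree about $\sqrt p$. This fails. If $F$ never adjoins $\sqrt p$, the opponent can do without it as well; if $F$ adjoins it, the opponent can show a square root of $p$ later, and $F$ cannot take its own root back. We need a property that $F$ can exhibit at every finite stage and still give up. Algebraic independence is such a property: at a finite stage $F$ has declared only finitely many polynomials in $u,u'$ to be nonzero, and this is compatible with a relation between $u$ and $u'$ imposed later.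

\begin{example}\label{ex:model}
A \emph{marked field} is a field with a distinguished subset of \emph{marks}; embeddings must send marks to marks. Let $G$ be a computable marked field of characteristic $0$ with a computable set of marks. We build a computable field $F$ generated by its two marks $u,u'$ that is not bi-embeddable with $G$.

Let $g_0,g_1,\dots$ list $\mathbb Q[u,u']$. At stage $s$ we must decide whether $g_s=0$ in $F$. Until we act, we declare every nonzero polynomial to be nonzero, as in the rational function field $\mathbb Q(u,u')$. At stage $s$ let $c\ge2$ be the least integer with $g_m(u,cu)\ne0$ in $\mathbb Q[u]$ for every nonzero $g_m$ with $m\le s$. It exists, because $g_m(u,cu)=0$ means that $u'-cu$ divides $g_m$. (If the polynomials are $u'-u$, $u'-2u$ and $uu'-1$, then $c=3$.) Put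
\[
R_c(T,T')=(T-T')(T'-cT)(T-cT').
\]
If $G$ has marks $a,a'<s$ with $R_c(a,a')\ne0$, we \emph{collapse}: we set $u'=cu$, so that $F=\mathbb Q(u)$, and make all later decisions by substitution. No earlier decision is violated.

If we never collapse, then $F=\mathbb Q(u,u')$. An embedding $F\hookrightarrow G$ would give algebraically independent marks $a,a'$ of $G$, and at a stage $s>a,a'$ we would have found $R_c(a,a')\neq0$, whatever $c$ was. If we collapse, the marks of $F$ are $u$ and $cu$, and $R_c$ vanishes at all four pairs $(u,u)$, $(u,cu)$, $(cu,u)$, $(cu,cu)$. An embedding $G\hookrightarrow F$ would send $(a,a')$ to one of these pairs, although $R_c(a,a')\ne0$.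
\end{example}

The order of moves is what wins. We choose $c$, compute the relation $R_c$ that will hold among all marks \emph{if} we collapse, and then suspend the construction until $G$ has evaluated $R_c(a,a')$. This is where totality enters. If the evaluation could diverge, we would have to continue building $F$, and at some stage we would declare $u'-cu\ne0$ and lose $c$.

Against infinitely many opponents we use one pair $u_e,u'_e$ for each $e$. Then $F$ has infinite transcendence degree whatever happens, and a collapse is invisible unless the pair is singled out. In a pure field the marks must come from equations. We choose a plane curve $X$ over $\mathbb Q$ for the opponent $G_e$ and call $a$ marked if $(a,b)\in X$ for some $b$. This condition is existential, so it is seen in $G_e$ at a finite stage and is preserved by embeddings. To mark $u_e,u'_e$ we adjoin second coordinates $v_e,v'_e$; the four elements form \emph{block $e$}. Now $F$ may contain points of $X$ that we did not intend, and three things are needed.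
\begin{itemize}
\item[(M1)] After the collapse, the points of $X$ that depend on block $e$ satisfy one common relation $R$. This will follow from de Franchis' theorem, since $X$ will have genus at least $2$.
\item[(M2)] The relation $R$ is computable before we decide whether to collapse. This will follow from degree bounds and the decidability of algebraically closed fields.
\item[(M3)] The other blocks generate no point of $X$. Such a point could be independent of $u_e$, and then no $R$ would exist; this happens, for instance, if two blocks use the same curve.
\end{itemize}
For (M3) we attach a prime $p$ to the block, take $X$ without $\mathbb Q_p$-points, and embed the field generated by the other blocks in $\mathbb Q_p$. An equation has no solution in $\mathbb Q_p$ if its terms always have distinct valuations, which suggests $x^n+p+p^2y^n=0$. For $n=3$ this is a smooth plane cubic, of genus $1$, so we take $n=4$.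

\section{Blocks and their fields}\label{sec:blocks}

Throughout, $p$ and $q$ denote primes congruent to $3$ modulo $4$. Put $A_p(T)=T^4+p$ and, for a field $K$ of characteristic $0$,
\[
X_p(K)=\{(a,b)\in K^2: a^4+p+p^2b^4=0\}.
\]
Thus $(a,b)\in X_p(K)$ if and only if $b^4=-A_p(a)/p^2$, and all our fields arise from rational function fields by adjoining fourth roots. Recall from Kummer theory: if $k$ has characteristic $0$ and contains a primitive fourth root of unity, and $\beta_1,\dots,\beta_n\in k^*$ generate a subgroup $\Delta$ of $k^*/k^{*4}$, then $[k(\beta_1^{1/4},\dots,\beta_n^{1/4}):k]=|\Delta|$.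

\begin{lemma}\label{lem:kummer}
Let $k\subseteq\Omega$ be fields of characteristic $0$ with $\Omega$ algebraically closed, let $W$ be a finite set of variables, let $\kappa_1,\dots,\kappa_n\in k^*$, and let $B_1,\dots,B_n\in k[W]$ be nonconstant, squarefree and pairwise coprime in $\Omega[W]$. Put
\[
L_k=k(W)[T_1,\dots,T_n]/(T_i^4-\kappa_iB_i)_{i\le n},\qquad L_\Omega=\Omega(W)[T_1,\dots,T_n]/(T_i^4-\kappa_iB_i)_{i\le n}.
\]
\begin{itemize}
\item[(a)] $L_k$ and $L_\Omega$ are fields, the monomials $T_1^{\alpha_1}\cdots T_n^{\alpha_n}$ with $0\le\alpha_i\le3$ form a basis of $L_k$ over $k(W)$ and of $L_\Omega$ over $\Omega(W)$, and the natural map $L_k\to L_\Omega$ is injective.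
\item[(b)] $L_k\cap\Omega=k$ inside $L_\Omega$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The monomials form a basis of both rings because the relations are monic in separate variables, and injectivity follows. Suppose $\prod_i(\kappa_iB_i)^{l_i}$ is a fourth power in $\Omega(W)$. A prime factor $\pi$ of $B_i$ in $\Omega[W]$ divides $B_i$ exactly once and divides no other $B_j$, so the $\pi$-adic valuation of the product is $l_i$, and $4\mid l_i$. Hence the $\kappa_iB_i$ generate a subgroup of order $4^n$ in $\Omega(W)^*/\Omega(W)^{*4}$, and adjoining their fourth roots gives a field of degree $4^n$ over $\Omega(W)$. This field is a quotient of $L_\Omega$, which also has dimension $4^n$, so $L_\Omega$ is a field. Then $L_k$ is a domain of finite dimension over $k(W)$, hence a field.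

(b) If $x\in L_k$ lies in $\Omega$, comparing coordinates in the monomial basis gives $x=P/Q$ with $P,Q\in k[W]$, $Q\neq0$. Comparing in $P=xQ$ the coefficients of a monomial that occurs in $Q$ gives $x\in k$.
\end{proof}

A collapse will impose $u'=f(u)$. In Example~\ref{ex:model} we took $f(T)=cT$. The free parameter $c$ is needed again, to respect finitely many inequations; for (M3) we shall also need to prescribe a fixed point of $f$. A \emph{dilation} is a polynomial
\[
f(T)=r+c\,(T-r),\qquad r,c\in\mathbb Z,\quad c\ge2,
\]
with \emph{center} $r$ and \emph{ratio} $c$.

\begin{lemma}\label{lem:sqfree}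
For every $p$ and every dilation $f$, the polynomial $A_p\cdot(A_p\circ f)\in\mathbb Z[T]$ has degree $8$ and has eight distinct roots in every algebraically closed field of characteristic $0$.
\end{lemma}

\begin{proof}
The complex roots of $A_p$ are the four numbers $p^{1/4}(\pm1\pm i)/\sqrt2$, and those of $A_p\circ f$ are their four preimages under the bijection $f$. A common root $\varepsilon$ would make both $\varepsilon$ and $f(\varepsilon)$ roots of $A_p$. But all roots of $A_p$ have imaginary parts of the same nonzero absolute value, while $\operatorname{Im}f(\varepsilon)=c\operatorname{Im}\varepsilon$ with $c\ge2$. So the product is squarefree over $\mathbb C$, hence coprime to its derivative in $\mathbb Q[T]$, hence squarefree over every field of characteristic $0$.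
\end{proof}

\begin{definition}
A \emph{configuration} $\Sigma$ on a finite set $E\subset\omega$ assigns distinct primes $p_e\equiv3\pmod 4$ to the elements $e\in E$, and a dilation $f_e$ to some of them, which are called \emph{collapsed}. Let $W_\Sigma$ be the set of variables $u_e$ ($e\in E$) and $u'_e$ ($e\in E$ not collapsed). For collapsed $e$ put $u'_e=f_e(u_e)$. Define
\[
K_\Sigma=\mathbb Q(W_\Sigma)[v_e,v'_e:e\in E],\qquad v_e^4=-A_{p_e}(u_e)/p_e^2,\qquad v_e'^4=-A_{p_e}(u'_e)/p_e^2 .
\]
\end{definition}

By Lemma~\ref{lem:sqfree}, the polynomials $A_{p_e}(u_e)$ and $A_{p_e}(u'_e)$, $e\in E$, split over $\overline{\mathbb Q}$ into linear factors $w-\varepsilon$ ($w\in W_\Sigma$), no two of which are associate. So $K_\Sigma$ is a field by Lemma~\ref{lem:kummer}, with the monomials $v^\alpha$ in the $v_e,v'_e$ with exponents at most $3$ as a basis over $\mathbb Q(W_\Sigma)$. It contains the points $(u_e,v_e)$ and $(u'_e,v'_e)$ of $X_{p_e}$.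

A collapse changes the field, so the construction is best recorded by ideals in a fixed ring. Let $\Lambda_E=\mathbb Q[u_e,v_e,u'_e,v'_e:e\in E]$ be the polynomial ring in $4|E|$ variables and let $J_\Sigma$ be the kernel of the natural map $\Lambda_E\to K_\Sigma$. It is a prime ideal, and $K_\Sigma$ is the fraction field of $\Lambda_E/J_\Sigma$. For $E'\subseteq E$ let $\Sigma|E'$ be the restricted configuration. If $e\in E$ is not collapsed and $f$ is a dilation, let $\Sigma[e,f]$ be obtained from $\Sigma$ by collapsing $e$ with $f_e=f$.

\begin{lemma}\label{lem:ideals}
Let $\Sigma$ be a configuration on $E$.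
\begin{itemize}
\item[(a)] $J_\Sigma$ is generated by $p_e^2v_e^4+A_{p_e}(u_e)$ and $p_e^2v_e'^4+A_{p_e}(u'_e)$ for $e\in E$, and $u'_e-f_e(u_e)$ for collapsed $e$. Membership in $J_\Sigma$ is decidable, uniformly in $\Sigma$.
\item[(b)] $J_\Sigma\cap\Lambda_{E'}=J_{\Sigma|E'}$ for $E'\subseteq E$. Thus $K_{\Sigma|E'}$ is the subfield of $K_\Sigma$ generated by the blocks in $E'$.
\item[(c)] Let $e\in E$ be uncollapsed. Then $J_\Sigma\subseteq J_{\Sigma[e,f]}$ for every dilation $f$. If $g\in\Lambda_E\setminus J_\Sigma$ and $r\in\mathbb Z$, then $g\notin J_{\Sigma[e,f]}$ for all but finitely many dilations $f$ with center $r$.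
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $I\subseteq J_\Sigma$ be the ideal generated by the listed polynomials. Given $g\in\Lambda_E$, replace fourth powers of the $v_e,v'_e$ using the first relations until all exponents are at most $3$, and then substitute $f_e(u_e)$ for $u'_e$ for collapsed $e$. The result is a \emph{normal form} $\sum_\alpha h_\alpha v^\alpha$ with $h_\alpha\in\mathbb Q[W_\Sigma]$, congruent to $g$ modulo $I$. Since the $v^\alpha$ form a basis of $K_\Sigma$, we have $g\in J_\Sigma$ if and only if all $h_\alpha$ are $0$, and in that case $g\in I$.

(b) An element of $\Lambda_{E'}$ has the same normal form for $\Sigma$ and for $\Sigma|E'$.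

(c) The inclusion holds by (a). The normal form of $g$ for $\Sigma[e,f]$ is obtained from its normal form for $\Sigma$ by substituting $f(u_e)$ for $u'_e$ in the coefficients. Some coefficient $h_\alpha$ is nonzero. As a nonzero polynomial in $u'_e$ over the domain $\mathbb Q[W_\Sigma\setminus\{u'_e\}]$, it has finitely many roots in that domain, and different ratios give different elements $f(u_e)$.
\end{proof}

\section{The local obstruction}\label{sec:local}

To achieve (M3) for a block with prime $q$, we embed the other blocks in $\mathbb Q_q$. An uncollapsed block with prime $p$ needs many points of $X_p$ over $\mathbb Q_q$. A collapsed block needs more: points whose first coordinates are $u$ and $f(u)$ for the same $u$. Since points modulo $q$ will lift, the condition is the following. For $p\ne q$, a dilation $f$ is \emph{good for $(p,q)$} if there is $m\in\mathbb Z$ such that $-A_p(m)$ and $-A_p(f(m))$ are both nonzero squares modulo $q$. This is decidable, since only $m$ modulo $q$ matters.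

We use two standard facts. \emph{Hensel's lemma}: a simple root modulo $q$ of a polynomial over $\mathbb Z_q$ lifts to a root in $\mathbb Z_q$. \emph{Weil's bound} (see \cite[Theorem~5.41]{LN}): if $\chi$ is the quadratic character of $\mathbb F_q$, with $\chi(0)=0$, and $h\in\mathbb F_q[T]$ is squarefree and nonconstant, then $|\sum_{x\in\mathbb F_q}\chi(h(x))|\le(\deg h-1)\sqrt q$.

\begin{lemma}\label{lem:local}
Let $p\neq q$ be primes congruent to $3$ modulo $4$.
\begin{itemize}
\item[(a)] $X_q(\mathbb Q_q)=\emptyset$.
\item[(b)] There is $m\in\mathbb Z$ such that $-A_p(m)$ is a nonzero square modulo $q$.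
\item[(c)] If $x\in\mathbb Z_q$ and $-A_p(x)$ is a nonzero square modulo $q$, then $-A_p(x)/p^2$ is a fourth power in $\mathbb Q_q$.
\item[(d)] If $-A_p(r)$ is a nonzero square modulo $q$, every dilation with center $r$ is good for $(p,q)$.
\item[(e)] For fixed $p$, a dilation $f$ is good for $(p,q)$ for all but finitely many $q$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The nonzero terms among $a^4$, $q$, $q^2b^4$ have $q$-adic valuations congruent to $0,1,2$ modulo $4$ respectively. These are distinct and the term $q$ is nonzero, so the sum is nonzero.

(b) Here we use $q\equiv3\pmod4$: the element $-1$ is a nonsquare in $\mathbb F_q$, and the nonzero squares form a group of odd order $(q-1)/2$, which squaring permutes. So the set $S$ of squares in $\mathbb F_q$, including $0$, is also the set of fourth powers, and $S\ne\mathbb F_q$. If $S$ were closed under adding $p$, it would contain $0,p,2p,\dots$, which is all of $\mathbb F_q$. So there is $m$ with $m^4+p\notin S$, and $-(m^4+p)$ is a product of two nonsquares, hence a nonzero square.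

(c) The element $w=-A_p(x)/p^2$ is a unit of $\mathbb Z_q$ and a nonzero square modulo $q$, hence a fourth power modulo $q$. A root $y\ne0$ of $Y^4-w$ modulo $q$ is simple because $4y^3\neq0$, so it lifts.

(d) Take $m=r$ and use $f(r)=r$.

(e) By Lemma~\ref{lem:sqfree} the discriminant of $A_p\cdot(A_p\circ f)$ is a nonzero integer. Let $q$ divide neither it nor the ratio of $f$. Then modulo $q$ the polynomials $A_p$, $A_p\circ f$ and their product are squarefree of degrees $4,4,8$. Expanding the product and applying Weil's bound to three of the four sums gives
\[
\sum_{m\in\mathbb F_q}\tfrac14\bigl(1+\chi(-A_p(m))\bigr)\bigl(1+\chi(-A_p(f(m)))\bigr)\ \ge\ \tfrac14\bigl(q-(3+3+7)\sqrt q\bigr).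
\]
A value $m$ with $A_p(m)A_p(f(m))\neq0$ contributes $1$ if it witnesses goodness and $0$ otherwise. Each of the at most $8$ remaining values contributes at most $\frac12$. So there are at least $\frac14(q-13\sqrt q)-4$ witnesses, which is positive for large $q$.
\end{proof}

For example, $0^4+3+3^2\cdot2^4=147\equiv0\pmod7$ and $1^4+7+7^2\cdot1^4=57\equiv0\pmod 3$, so $X_3$ has a point over $\mathbb Q_7$ and $X_7$ has a point over $\mathbb Q_3$, while $X_3(\mathbb Q_3)$ and $X_7(\mathbb Q_7)$ are empty. Parts (d) and (e) divide the work in the construction: when a block collapses, the center of $f$ takes care of the finitely many primes already in use, and (e) leaves room for all primes chosen later.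

\begin{lemma}\label{lem:embed}
Let $\Sigma$ be a configuration on $E$, and let $q\equiv 3\pmod 4$ be a prime different from all $p_e$, such that $f_e$ is good for $(p_e,q)$ for every collapsed $e\in E$. Then $K_\Sigma$ embeds in $\mathbb Q_q$. Hence $X_q(K_\Sigma)=\emptyset$.
\end{lemma}

\begin{proof}
For collapsed $e$ let $m_e$ witness goodness; for uncollapsed $e$ take $m_e$ from Lemma~\ref{lem:local}(b) with $p=p_e$. Send the variables of $W_\Sigma$, one at a time, to elements of $\mathbb Q_q$, those of block $e$ into $m_e+q\mathbb Z_q$, each transcendental over the field generated by the earlier ones. This is possible because $m_e+q\mathbb Z_q$ is uncountable, while only countably many elements of $\mathbb Q_q$ are algebraic over a countable subfield. We obtain an embedding of $\mathbb Q(W_\Sigma)$ in $\mathbb Q_q$. For collapsed $e$ the image of $u'_e=f_e(u_e)$ is congruent to $f_e(m_e)$ modulo $q$, since $f_e$ has integer coefficients. By Lemma~\ref{lem:local}(c) the images of all $-A_{p_e}(u_e)/p_e^2$ and $-A_{p_e}(u'_e)/p_e^2$ have fourth roots in $\mathbb Q_q$, and a choice of roots defines a ring homomorphism $K_\Sigma\to\mathbb Q_q$, injective because $K_\Sigma$ is a field. The last claim follows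 from Lemma~\ref{lem:local}(a).
\end{proof}

\section{A relation computed in advance}\label{sec:relation}

We turn to (M1) and (M2). When we decide whether to collapse a block, we do not know which field the other blocks will generate. So we replace that field by an arbitrary algebraically closed field $\Omega$ of characteristic $0$ and look for a relation independent of $\Omega$. Fix $p$ and a dilation $f$, and put
\[
\Omega_f=\Omega(u)[v,v'],\qquad v^4=-A_p(u)/p^2,\qquad v'^4=-A_p(f(u))/p^2 .
\]
This is a field with basis $v^iv'^j$ ($0\le i,j\le3$) over $\Omega(u)$, by Lemmas~\ref{lem:kummer} and~\ref{lem:sqfree}. A point $(a,b)\in X_p(\Omega_f)$ is \emph{nonconstant} if $a\notin\Omega$.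

\begin{proposition}\label{prop:R}
From $p$ and $f$ one can compute a nonzero polynomial $R_{p,f}\in\mathbb Z[T,T']$ such that for every algebraically closed field $\Omega$ of characteristic $0$ and any two, possibly equal, nonconstant points $(a,b),(a',b')\in X_p(\Omega_f)$ we have $R_{p,f}(a,a')=0$.
\end{proposition}

There are more nonconstant points than $(u,v)$ and $(f(u),v')$: each coordinate may be multiplied by a fourth root of unity, and $(\sqrt p\,v,\,u/\sqrt p)$ is a point as well. Pairing $a=u$ with these gives the relations $T'^4=T^4$, $T'^4=f(T)^4$ and $T^4+T'^4+p=0$. We do not determine the full list of points. We bound their complexity, so that ``$R$ works'' becomes a first-order statement about $\Omega$, and then search for $R$.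

\subsection*{Facts on function fields}
Let $L$ be a finite extension of $\Omega(u)$. Its \emph{places} are its discrete valuations trivial on $\Omega$, and $g(L)$ denotes its genus; $g(\Omega(u))=0$. For $x\in L$ let $\deg_Lx$ be the number of poles of $x$ counted with multiplicity. It is $0$ for $x\in\Omega$ and $[L:\Omega(x)]$ otherwise. Counting poles gives $\deg_L(x+y)\le\deg_Lx+\deg_Ly$, $\deg_L(xy)\le\deg_Lx+\deg_Ly$ and $\deg_Lx^n=n\deg_Lx$; the formula with the field degree gives $\deg_L(1/x)=\deg_Lx$, invariance under $\Omega$-automorphisms of $L$, and $\deg_Lx=[L:M]\deg_Mx$ for $x\in M\subseteq L$. If $x=P/Q\in\Omega(u)$ is in lowest terms, then $\deg_{\Omega(u)}x=\max(\deg P,\deg Q)$. For a finite extension $L/M$ of function fields over $\Omega$, the \emph{Riemann--Hurwitz formula} says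
\[
2g(L)-2=[L:M]\,(2g(M)-2)+\sum_{\mathfrak P}(e_{\mathfrak P}-1),
\]
the sum being over the places $\mathfrak P$ of $L$, with ramification indices $e_{\mathfrak P}$ over $M$. If $L/M$ is Galois, the places over a given place of $M$ have the same index $e$, and there are $[L:M]/e$ of them. \emph{De Franchis' theorem} says that for function fields $M,L$ in one variable over $\mathbb C$ with $g(M)\ge2$ there are only finitely many $\mathbb C$-embeddings $M\to L$; geometrically, there are only finitely many nonconstant morphisms from a given curve to a given curve of genus at least $2$.

Let $M_\Omega=\Omega(x)[y]$ with $y^4=-A_p(x)/p^2$ be the function field of $X_p$.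

\begin{lemma}\label{lem:genus}
We have $2g(M_\Omega)-2=4$ and $2g(\Omega_f)-2=64$.
\end{lemma}

\begin{proof}
Both fields have the form $L=\Omega(u)[T_1,\dots,T_n]/(T_i^4-\kappa B_i)$ with $\kappa=-1/p^2$, $n\in\{1,2\}$, $\deg B_i=4$ and $\prod_iB_i$ squarefree. The maps $T_i\mapsto\zeta_iT_i$ with $\zeta_i^4=1$ are $4^n$ automorphisms over $\Omega(u)$, so $L/\Omega(u)$ is Galois of degree $4^n$. Take a place of $\Omega(u)$ with uniformizer $t$, where $t=u-\lambda$ with $\lambda\in\Omega$ or $t=1/u$, and embed $\Omega(u)$ in $\Omega((t))$. Every unit of $\Omega[[t]]$ is a fourth power, because $\Omega$ is algebraically closed of characteristic $0$ and Hensel's lemma holds in $\Omega[[t]]$. If $\lambda$ is not a root of any $B_i$, all $\kappa B_i$ are units; if $t=1/u$, they are units times $t^{-4}$. In both cases $L$ embeds in $\Omega((t))$ over $\Omega(u)$, so $e=1$. If $\lambda$ is a root of $B_i$, then $\kappa B_i$ is $t$ times a unit and the other $\kappa B_j$ is a unit. Then $L$ embeds in $\Omega((t^{1/4}))$, so $e\le4$, and $T_i^4$ has a simple zero at $\lambda$, so $4\mid e$. Thus exactly $4n$ places of $\Omega(u)$ ramify, each with $4^{n-1}$ places of index $4$ above it, and $2g(L)-2=-2\cdot4^n+4n\cdot4^{n-1}\cdot3$.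 This is $-8+12=4$ for $n=1$ and $-32+96=64$ for $n=2$.
\end{proof}

So $X_p$ has genus $3$. A nonconstant point $(a,b)\in X_p(\Omega_f)$ defines an $\Omega$-embedding $M_\Omega\to\Omega_f$ with $x\mapsto a$, $y\mapsto b$: the map $x\mapsto a$ embeds $\Omega(x)$ because $a$ is transcendental over $\Omega$, and $b$ satisfies the equation that defines $y$. Different points give different embeddings.

\begin{lemma}\label{lem:height}
Let $(a,b)\in X_p(\Omega_f)$ be nonconstant. Then every coordinate of $a$ and of $b$ in the basis $v^iv'^j$ is a quotient of polynomials in $\Omega[u]$ of degree at most $70$.
\end{lemma}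

\begin{proof}
Write $\deg$ for $\deg_{\Omega_f}$. Let $d$ be the degree of $\Omega_f$ over the image of $M_\Omega$. Riemann--Hurwitz and Lemma~\ref{lem:genus} give $64\ge4d$. We have $[M_\Omega:\Omega(x)]=4$, and also $[M_\Omega:\Omega(y)]=4$ by Lemma~\ref{lem:kummer} applied to $x^4=-(p^2y^4+p)$. Hence $\deg a=\deg b=4d\le64$.

Write $a=\sum a_{ij}v^iv'^j$ with $a_{ij}\in\Omega(u)$. For fourth roots of unity $\zeta,\zeta'$ let $\sigma_{\zeta,\zeta'}$ be the automorphism over $\Omega(u)$ with $v\mapsto\zeta v$, $v'\mapsto\zeta'v'$. Since $\sum_{\zeta^4=1}\zeta^{k}$ is $4$ if $4\mid k$ and $0$ otherwise,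
\[
16\,a_{ij}v^iv'^j=\sum_{\zeta,\zeta'}\zeta^{-i}\zeta'^{-j}\,\sigma_{\zeta,\zeta'}(a),
\]
and the right side has degree at most $16\cdot64$. Moreover $4\deg v=\deg A_p(u)=16\cdot4$, so $\deg v=16$, and $\deg v'=16$ because $A_p(f(u))$ also has degree $4$ in $u$. Dividing by $v^iv'^j$,
\[
16\deg_{\Omega(u)}a_{ij}=\deg a_{ij}\le16\cdot64+3\cdot16+3\cdot16=16\cdot70 .
\]
The argument used only $\deg a\le64$, so it applies to $b$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:R}]
We use Tarski's theorem that the theory of algebraically closed fields of characteristic $0$ is complete and decidable: a first-order sentence in the language of rings holds in all such fields or in none, and an algorithm decides which.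

\emph{The sentence.} For $R\in\mathbb Z[T,T']$ let $\Psi_R$ be the statement: for all $a,b,a',b'\in\Omega_f$ whose coordinates are quotients of polynomials of degree at most $70$, if $(a,b),(a',b')\in X_p(\Omega_f)$ and $a,a'\notin\Omega$, then $R(a,a')=0$. This is a sentence about $\Omega$, computable from $p,f,R$. Indeed, quantify over the coefficients of the numerators $P_{ij}$ and denominators $Q_{ij}$ of the coordinates of the four elements, requiring each denominator to have a nonzero coefficient. To express an equation $H(a,b,a',b')=0$ with $H$ over $\mathbb Z$, multiply by a power of the product of all denominators, expand, and reduce $v^4$ and $v'^4$. The result is $\sum h_{ij}v^iv'^j$, where the $h_{ij}$ are polynomials in $u$ whose coefficients are polynomials over $\mathbb Q$ in the quantified variables, and the equation holds exactly when all these coefficients vanish. Finally, $a\in\Omega$ means that $P_{ij}=0$ for $(i,j)\ne(0,0)$ and $P_{00}=\lambda Q_{00}$ for some $\lambda\in\Omega$. By Lemma~\ref{lem:height}, $\Psi_R$ holds in $\Omega$ if and only if $R(a,a')=0$ for \emph{all} pairs of nonconstant points of $X_p(\Omega_f)$. By Tarski's theorem the truth of $\Psi_R$ is independent of $\Omega$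 and decidable.

\emph{Existence.} It suffices to find one nonzero $R$ with $\Psi_R$ true in $\overline{\mathbb Q}$. By de Franchis' theorem and Lemma~\ref{lem:genus}, $X_p(\mathbb C_f)$ has finitely many nonconstant points. By Lemma~\ref{lem:kummer}, $\overline{\mathbb Q}_f\subseteq\mathbb C_f$ and $\overline{\mathbb Q}_f\cap\mathbb C=\overline{\mathbb Q}$, so $X_p(\overline{\mathbb Q}_f)$ has finitely many nonconstant points too. The field $\overline{\mathbb Q}_f$ is algebraic over $\mathbb Q(u)$, so for any two such points some nonzero polynomial in $\mathbb Z[T,T']$ vanishes at $(a,a')$. Let $R$ be the product of these polynomials over all ordered pairs.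

\emph{Computation.} Search through the nonzero $R\in\mathbb Z[T,T']$, testing $\Psi_R$, and let $R_{p,f}$ be the first that passes.
\end{proof}

\begin{remark}
A conic would not do. The curve $x^2+y^2=1$ has the points with $x=\xi(t)=(1-t^2)/(1+t^2)$, $y=2t/(1+t^2)$ for $t=u+n$, $n\in\mathbb Z$. For nonzero $R$ the polynomial $R(\xi(u),T')$ is nonzero, so it cannot vanish at the infinitely many distinct elements $\xi(u+n)$ of $\Omega(u)$.
\end{remark}

We now combine the local obstruction, which excludes constant points, with Proposition~\ref{prop:R}, which controls the others.

\begin{proposition}\label{prop:collapsed}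
Let $\Sigma$ be a configuration on $E$ and let $e\in E$ be collapsed. Suppose that $f_{e'}$ is good for $(p_{e'},p_e)$ for every collapsed $e'\in E\setminus\{e\}$. Then $R_{p_e,f_e}(a,a')=0$ for all $(a,b),(a',b')\in X_{p_e}(K_\Sigma)$.
\end{proposition}

\begin{proof}
Write $p=p_e$, $f=f_e$. Let $K'=K_{\Sigma|E\setminus\{e\}}\subseteq K_\Sigma$ and let $\Omega$ be an algebraic closure of $K'$. The element $u_e$ is transcendental over $K'$, because $K'$ is algebraic over $\mathbb Q(W_\Sigma\setminus\{u_e\})$. By Lemma~\ref{lem:kummer} with $k=K'$, the ring $K'(u)[v,v']$ defined by the same equations as $\Omega_f$ is a subfield of $\Omega_f$ that meets $\Omega$ in $K'$. The $K'$-homomorphism $u\mapsto u_e$, $v\mapsto v_e$, $v'\mapsto v'_e$ from it to $K_\Sigma$ is injective, and its image is a field containing all generators of $K_\Sigma$. So we may regard $K_\Sigma$ as a subfield of $\Omega_f$ with $K_\Sigma\cap\Omega=K'$.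

Let $(a,b)\in X_p(K_\Sigma)$ and suppose $a\in\Omega$. Then $b$ is algebraic over $\Omega$, so $b\in\Omega$, and $(a,b)\in X_p(K')$. But $X_p(K')=\emptyset$ by Lemma~\ref{lem:embed} with $q=p$. Hence all points of $X_p(K_\Sigma)$ are nonconstant in $X_p(\Omega_f)$, and Proposition~\ref{prop:R} applies.
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:construction}

Fix $(G_e)$. Since $G_e$ need not be a ring, we fix the meaning of polynomial equations in it. For each polynomial with nonnegative integer coefficients fix, computably, a term in $+,\times,0,1$ that represents it. For $H$ over $\mathbb Z$ write $H=H^+-H^-$, where $H^+$ and $H^-$ collect the positive and negative terms, and say that $H=0$ holds at a tuple in $G_e$ if the terms for $H^+$ and $H^-$ have the same value there. Because the operations are total, this is decidable uniformly in $e$, $H$ and the tuple. If $G_e$ is a field, it has the usual meaning.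

Let $\Lambda=\mathbb Q[u_e,v_e,u'_e,v'_e:e\in\omega]$, and let $\Lambda_s=\Lambda_{\{0,\dots,s\}}$. Fix a computable list $g_0,g_1,\dots$ of all elements of $\Lambda$ with $g_m\in\Lambda_m$; it is obtained from any computable list by inserting copies of $0$.

\subsection*{The construction}
Stage $s$ starts with a configuration on $\{0,\dots,s-1\}$ and ends with a configuration $\Sigma_s$ on $\{0,\dots,s\}$. Below, $\Sigma$ denotes the current configuration.

\emph{Step 1.} Let $p_s\equiv3\pmod 4$ be the least prime different from $p_0,\dots,p_{s-1}$ such that $f_e$ is good for $(p_e,p_s)$ for every collapsed $e<s$. It exists by Lemma~\ref{lem:local}(e), since there are infinitely many primes congruent to $3$ modulo $4$. Add block $s$, uncollapsed, with prime $p_s$.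

\emph{Step 2.} For $e=0,1,\dots,s$ in order, if $e$ is uncollapsed, do the following.
\begin{itemize}
\item[(i)] Find $r\in\mathbb Z$ such that $-A_{p_e}(r)$ is a nonzero square modulo $p_{e'}$ for all $e'\le s$, $e'\ne e$. It exists by Lemma~\ref{lem:local}(b) and the Chinese remainder theorem.
\item[(ii)] Find the least $c\ge2$ such that $f=r+c(T-r)$ satisfies $g_m\notin J_{\Sigma[e,f]}$ for every $m\le s$ with $g_m\notin J_\Sigma$. It exists by Lemma~\ref{lem:ideals}(c).
\item[(iii)] Compute $R=R_{p_e,f}$.
\item[(iv)] If there are $a,b,a',b'<s$ in $D_e$ such that in $G_e$ the equations $a^4+p_e+p_e^2b^4=0$ and $a'^4+p_e+p_e^2b'^4=0$ hold and $R(a,a')=0$ fails, replace $\Sigma$ by $\Sigma[e,f]$. Otherwise leave $e$ uncollapsed.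
\end{itemize}
Every search terminates and every test is decidable, so $\Sigma_s$ is computable from $s$.

\subsection*{The field $F$}
Let $J_s=J_{\Sigma_s}\subset\Lambda_s$. By Lemma~\ref{lem:ideals}(b), adding a block does not change the intersection of the ideal with the old ring, and by Lemma~\ref{lem:ideals}(c) a collapse enlarges the ideal. So $J_s\subseteq J_{s+1}$. By (ii), a collapse at stage $s+1$ does not put any $g_m$ with $m\le s+1$ into the ideal. By induction on $s$,
\begin{equation}\label{eq:stable}
g_m\in J_s\iff g_m\in J_m\qquad(m\le s).
\end{equation}
Let $J=\bigcup_sJ_s$. Any two elements of $\Lambda$ lie in $\Lambda_s$ for all large $s$, and each $J_s$ is a prime ideal of $\Lambda_s$; so $J$ is a prime ideal of $\Lambda$. By \eqref{eq:stable}, $g_m\in J$ if and only if $g_m\in J_m$, which is decidable by Lemma~\ref{lem:ideals}(a). Let $F$ be the fraction field of $\Lambda/J$. It contains $\mathbb Q$. To present it computably, code the fraction $g_m/g_n$, $g_n\notin J$, by the pair $(m,n)$. Two codes $(m,n)$, $(m',n')$ name the same element if and only if $g_mg_{n'}-g_{m'}g_n\in J$. The least code of each element serves as its representative; the set of these is computable, and an operation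 is carried out on fractions and followed by a search for the least code of the result.

Each block collapses at most once, so it has a final status. For finite $E\subset\omega$ let $\Sigma_E$ be the configuration on $E$ given by the final statuses and put $K_E=K_{\Sigma_E}$. For all large $s$ we have $\Sigma_s|E=\Sigma_E$, hence $J_s\cap\Lambda_E=J_{\Sigma_E}$ by Lemma~\ref{lem:ideals}(b). So $J\cap\Lambda_E=J_{\Sigma_E}$: the subfield of $F$ generated by the blocks in $E$ is $K_E$, and $F$ is the directed union of the $K_E$.

\begin{lemma}\label{lem:final}
If block $e$ is collapsed, then $R_{p_e,f_e}(a,a')=0$ for all $(a,b),(a',b')\in X_{p_e}(F)$.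
\end{lemma}

\begin{proof}
The two points lie in $K_E$ for some finite $E\ni e$. By Proposition~\ref{prop:collapsed} it suffices to show that $f_{e'}$ is good for $(p_{e'},p_e)$ whenever $e'\ne e$ is collapsed, say at stage $s$. If $e\le s$, the center of $f_{e'}$ was chosen in (i) so that Lemma~\ref{lem:local}(d) applies. If $e>s$, the prime $p_e$ was chosen in Step~1 of stage $e$ to have this property.
\end{proof}

\subsection*{Verification}
Suppose that $G_e$ is a field with embeddings $\iota\colon F\hookrightarrow G_e$ and $\theta\colon G_e\hookrightarrow F$.

\emph{Case 1: block $e$ is never collapsed.} Then $(u_e,v_e)$ and $(u'_e,v'_e)$ are points of $X_{p_e}(F)$ with $u_e,u'_e$ algebraically independent over $\mathbb Q$. Let $a,b,a',b'\in D_e$ be the images of $u_e,v_e,u'_e,v'_e$ under $\iota$, and take $s\ge e$ larger than these four numbers. At stage $s$ block $e$ is considered in Step~2. Whatever $f$ is chosen, $R_{p_e,f}$ is a nonzero integer polynomial and $a,a'$ are algebraically independent over $\mathbb Q$, so $R_{p_e,f}(a,a')\ne0$ in $G_e$. Hence block $e$ is collapsed in (iv), a contradiction.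

\emph{Case 2: block $e$ is collapsed.} By (iv) there are $(a,b),(a',b')\in X_{p_e}(G_e)$ with $R_{p_e,f_e}(a,a')\ne0$. Their images under $\theta$ are points of $X_{p_e}(F)$ with $R_{p_e,f_e}(\theta a,\theta a')\ne0$, contradicting Lemma~\ref{lem:final}.

Case 1 uses only $\iota$ and Case 2 only $\theta$. This proves Theorem~\ref{thm:B}, and with it Theorem~\ref{thm:A}. \qed

\section{Scope and sharpness}\label{sec:sharp}

\subsection*{Other classes of functions}
By Theorem~\ref{thm:B}, no uniformly computable sequence of fields with total operations contains all computable fields of characteristic $0$ up to isomorphism, or even up to bi-embeddability. The deduction of Theorem~\ref{thm:A} used only a uniformly computable list of total functions containing the primitive recursive ones, and it did not use subtraction or division. So ``primitive recursive'' can be replaced by any class of total functions with such a list. Examples are the multiply recursive functions, listed by their definitions; the functions provably total in a given c.e.\ sound theory, listed by enumerating the programs that the theory proves total; and the functions computable within a fixed computable time bound, listed by running each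 machine with a clock and returning $0$ if the time expires.

\subsection*{The algebraic part of $F$}
The field $\mathbb Q$ is algebraically closed in $F$. Indeed, let $x\in K_E$ be algebraic over $\mathbb Q$, and embed $K_E$ in the field $L_{\overline{\mathbb Q}}$ of Lemma~\ref{lem:kummer}. The minimal polynomial of $x$ splits over $\overline{\mathbb Q}$, so $x\in\overline{\mathbb Q}$, and part (b) of the lemma gives $x\in\mathbb Q$.

\subsection*{Transcendence bases}
By (K1) and (K2), a computable field of characteristic $0$ with no primitive recursive copy has infinite transcendence degree, and none of its computable copies has a computable transcendence base. A set is $\Pi^0_1$ if its complement is c.e. The next statement locates the threshold in (K2).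

\begin{proposition}\label{prop:bases}
\begin{itemize}
\item[(a)] A c.e.\ transcendence base of a computable field of characteristic $0$ is computable.
\item[(b)] The field $F$ of Section~\ref{sec:construction} has the $\Pi^0_1$ transcendence base
\[
B=\{u_e:e\in\omega\}\cup\{u'_e:e\text{ is never collapsed}\}.
\]
\end{itemize}
Hence ``computable transcendence base'' in \textup{(K2)} cannot be weakened to ``$\Pi^0_1$ transcendence base''.
\end{proposition}

\begin{proof}
(a) Let $B$ be such a base and $x$ an element of the field. Then $x\notin B$ if and only if there are distinct $b_1,\dots,b_n\in B$, all different from $x$, and a nonzero polynomial $H$ over $\mathbb Z$ with $H(b_1,\dots,b_n,x)=0$: if $x\in B$ this contradicts independence, and if $x\notin B$ it holds because $x$ is algebraic over $\mathbb Q(B)$. The condition is c.e., so $B$ and its complement in the domain are both c.e.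

(b) For finite $E$ the elements of $B$ from blocks in $E$ form the set $W_{\Sigma_E}$, a transcendence base of $K_E$. Since $F$ is the directed union of the $K_E$, the set $B$ is a transcendence base of $F$. Let $x\in F$ have code $(m,n)$ and let $N=\max(m,n)$, so $x\in K_{\{0,\dots,N\}}$. For $e>N$ the elements $u_e$ and $u'_e$ are transcendental over $K_{\{0,\dots,N\}}$, so they differ from $x$. Therefore $x\notin B$ if and only if for every $e\le N$ we have $x\ne u_e$, and either $x\ne u'_e$ or $e$ is collapsed at some stage. This condition is c.e.

For the last claim take the field $F$ of Theorem~\ref{thm:A}.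
\end{proof}

\subsection*{Both embeddings are needed}
Neither one-sided embedding can be excluded in Theorem~\ref{thm:B}, even when all $G_e$ are one primitive recursive field. The field $\mathbb Q$ embeds in every field of characteristic $0$. In the other direction, every computable field of characteristic $0$ has countable transcendence degree and so embeds in $U=\overline{\mathbb Q(x_0,x_1,\dots)}$. A computable field embeds computably in a computable algebraic closure of itself; applied to $\mathbb Q(x_0,x_1,\dots)$, this gives a computable copy of $U$ in which the images of the $x_i$ form a c.e.\ transcendence base. It is computable by Proposition~\ref{prop:bases}(a), so $U$ has a primitive recursive copy by (K2).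

\begin{thebibliography}{9}

\bibitem{Comm} \emph{Communications}, \texttt{https://qcpages.qc.cuny.edu/\textasciitilde rmiller/PREnglish.pdf}.

\bibitem{LN} Lidl and Niederreiter, \emph{Finite Fields}.

\end{thebibliography}
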